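# Why cubic lattice fronts are pinned near $a=\tfrac12$ for every coupling strength

## 1. A front on a lattice, and the guess that strong coupling frees it

Let $d>0$, $a\in(0,1)$ and $g(u;a)=u(1-u)(u-a)$. We study the discrete Nagumo equation
$$\dot u_j(t)=d\big(u_{j+1}(t)-2u_j(t)+u_{j-1}(t)\big)+g\big(u_j(t);a\big),\qquad j\in\mathbb Z. \tag{1}$$
At each site the states $0$ and $1$ are stable for $\dot u=g(u;a)$ and $a$ is unstable. The parameter $d$ measures how strongly neighbors pull on each other. A front joins $0$ on the far left to $1$ on the far right, and we ask whether it moves.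

**Definition (waves).** Let $f$ be a nonlinearity with $f(0)=f(1)=0$. A monotone wave for $f$ is a pair $(c,\Phi)$ with $c\in\mathbb R$ and $\Phi$ nondecreasing with values in $[0,1]$, such that:

- if $c\ne0$, then $\Phi:\mathbb R\to\mathbb R$ is $C^1$, has limits $0$ and $1$ at $-\infty$ and $+\infty$, and
$$c\,\Phi'(\xi)=d\big(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)\big)+f(\Phi(\xi))\qquad(\xi\in\mathbb R);\tag{2}$$
- if $c=0$ (a pinned wave), then $\Phi:\mathbb Z\to\mathbb R$ has limits $0$ and $1$ at $-\infty$ and $+\infty$, and $0=d(\Phi_{j+1}-2\Phi_j+\Phi_{j-1})+f(\Phi_j)$ for all $j\in\mathbb Z$.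

If $c\neq0$, then $u_j(t)=\Phi(j+ct)$ solves the lattice equation. If $c>0$ the state $1$ invades; if $c<0$ the state $0$ invades. A pinned wave lives on the integers only, and no differentiability is asked of it.

We take two facts about the cubic as known: for each $d>0$ and $a\in(0,1)$ a monotone wave exists, and its speed is uniquely determined by $a$ for fixed $d$. Write it $c(a)=c_d(a)$.

**Definition (propagation failure).** Equation (1) admits propagation failure if there are $a_-<a_+$ in $(0,1)$ with $c(a)=0$ for all $a\in[a_-,a_+]$.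

It is known (Keener) that this happens when $d$ is sufficiently small. The question, posed in the volume *Difference Equations and Discrete Dynamical Systems with Applications* (doi:10.1007/978-3-030-35502-9), is whether it happens for every $d>0$.

The natural first guess is no. For large $d$, equation (1) looks like a fine discretization of $u_t=d\,u_{xx}+g(u;a)$. That equation has an explicit front: with $k=1/\sqrt{2d}$ and $\Phi(x)=1/(1+e^{-kx})$ we have $\Phi'=k\Phi(1-\Phi)$ and $\Phi''=k^2\Phi(1-\Phi)(1-2\Phi)$, so $c\,\Phi'=d\Phi''+g(\Phi;a)$ reduces, after division by $\Phi(1-\Phi)$, to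
$$ck=\tfrac12(1-2\Phi)+\Phi-a=\tfrac12-a .$$
The speed $c=\sqrt{2d}\,(\tfrac12-a)$ vanishes only at $a=\frac12$. So one expects pinning for small $d$, and for large $d$ a front that moves as soon as $a\neq\frac12$. We test both halves of this guess.

## 2. Weak coupling: a step that blocks the front

Throughout, unless more is said, $f\in C^1([-\omega,1+\omega])$ is real, where $\omega>0$, with $f(0)=f(1)=0$ and $f'(0),f'(1)<0$. Put
$$M=\max|f'|,\quad (Tu)_j=u_{j+1},\quad (\Delta u)_j=u_{j+1}-2u_j+u_{j-1},\quad G_f(u)_j=d(\Delta u)_j+f(u_j).$$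
Inequalities between sequences are pointwise. For the cubic, $g'(0;a)=-a$ and $g'(1;a)=-(1-a)$ are negative (primes on $g$ are derivatives in $u$), and any $\omega$ is allowed.

**Reflection.** Put $\hat f(s)=-f(1-s)$ and $\hat u_j=1-u_{-j}$. Constants drop out of $\Delta$, so
$$G_{\hat f}(\hat u)_j=-d(\Delta u)_{-j}-f(u_{-j})=-G_f(u)_{-j}.\tag{3}$$
In the same way, if $(c,\Phi)$ is a monotone wave for $f$, then $\hat\Phi(\xi)=1-\Phi(-\xi)$ has $\hat\Phi'(\xi)=\Phi'(-\xi)$, and (2) at $-\xi$ shows that $(-c,\hat\Phi)$ is a monotone wave for $\hat f$. For $f=g(\cdot;a)$ we get $\hat f(s)=-(1-s)s(1-s-a)=g(s;1-a)$. By uniqueness of the speed,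
$$c(1-a)=-c(a),\qquad c(\tfrac12)=0.\tag{4}$$

**Definition (blocking sequence).** A blocking sequence for $f$ is a map $w:\mathbb Z\to[-\omega,1)$ with $\sup_jw_j<1$, with $w_j<0$ for all sufficiently negative $j$, with $w_j>0$ for at least one $j$, and with $G_f(w)_j>0$ for all $j$.

**Lemma 1 (sliding).** If $f$ has a blocking sequence $w$, then every monotone wave $(c,\Phi)$ for $f$ has $c\ge0$.

*Proof.* The plan is to slide $\Phi$ until it touches $w$ from above, and read off the sign of $c$ at the contact. Suppose $c<0$, so $\Phi$ is $C^1$ on $\mathbb R$. Let $\beta=\sup w<1$, choose $N$ with $w_j<0$ for $j\le-N$, and put $X=\{\xi\in\mathbb R:\Phi(j+\xi)\ge w_j\text{ for all }j\in\mathbb Z\}$. This set is closed because $\Phi$ is continuous.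

It is nonempty: for $j\le-N$ we have $w_j<0\le\Phi$, and for $j>-N$ and $\xi$ so large that $\Phi(-N+\xi)>\beta$ we have $\Phi(j+\xi)\ge\Phi(-N+\xi)>\beta\ge w_j$. It is bounded below: take $j$ with $w_j>0$; since $\Phi(j+\xi)\to0$ as $\xi\to-\infty$, no very negative $\xi$ lies in $X$.

So $\xi_*=\inf X$ belongs to $X$. Suppose $\Phi(j+\xi_*)>w_j$ for every $j$. For $j\le-N$ the inequality $\Phi(j+\xi)>w_j$ holds for every $\xi$. Choose $N'$ with $\Phi(N'+\xi_*-1)>\beta$; for $j\ge N'$ it holds for every $\xi\ge\xi_*-1$. Only finitely many $j$ remain, and by continuity it holds for them for all $\xi$ slightly below $\xi_*$. Such $\xi$ lie in $X$, which contradicts the choice of $\xi_*$.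

Hence $\Phi(j_0+\xi_*)=w_{j_0}$ for some $j_0$, while $\Phi(j_0\pm1+\xi_*)\ge w_{j_0\pm1}$. By (2), $c\,\Phi'(j_0+\xi_*)\ge G_f(w)_{j_0}>0$. But $c<0$ and $\Phi'\ge0$, a contradiction. $\square$

**Mirror form of Lemma 1.** If $\hat f$ has a blocking sequence, then Lemma 1 applied to the wave $(-c,\hat\Phi)$ shows that every monotone wave for $f$ has $c\le0$.

**The step.** Let $d<\frac{\sqrt3}{36}$. Take $x=\frac1{2\sqrt3}$, $\delta=\frac12-x$, and $w_j=-\delta$ for $j\le0$, $w_j=1-\delta$ for $j\ge1$. At $a=\frac12$ we compute
$$g(1-\delta;\tfrac12)=\big(\tfrac12+x\big)\big(\tfrac12-x\big)x=\tfrac16\cdot\tfrac1{2\sqrt3}=\tfrac{\sqrt3}{36},\qquad g(-\delta;\tfrac12)=\delta(1+\delta)(\tfrac12+\delta)>0 .$$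
So $G(w)_j$ equals $g(-\delta;\frac12)>0$ for $j\le-1$, $d+g(-\delta;\frac12)>0$ for $j=0$, $-d+\frac{\sqrt3}{36}>0$ for $j=1$, and $\frac{\sqrt3}{36}>0$ for $j\ge2$. These are four numbers, and they stay positive when $a$ moves slightly away from $\frac12$. By Lemma 1, $c(a)\ge0$ for all $a$ close to $\frac12$. Applying this at $1-a$ and using (4), $-c(a)=c(1-a)\ge0$. Hence $c(a)=0$ near $\frac12$, and the weak-coupling half of the guess is right.

What made this work is a strict inequality $G(w)>0$ with uniform slack, at $a=\frac12$. Hold on to that.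

## 3. Strong coupling: a rational relative of the cubic, pinned at one value only

For $\tau\in(0,1)$ put
$$f(u;a)=\frac{8d\tau^2\,u(1-u)(u-a)}{1-\tau^2(2u-1)^2},\qquad a\in(0,1).\tag{5}$$
Let $\tanh b=\tau$, $\Phi(\xi)=\frac12(1+\tanh b\xi)$ and $T=\tanh b\xi$ (here a number). By the addition formula,
$$\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)=\tfrac12\Big[\tfrac{T+\tau}{1+T\tau}+\tfrac{T-\tau}{1-T\tau}-2T\Big].$$
The two fractions add to $\frac{2T(1-\tau^2)}{1-\tau^2T^2}$, and subtracting $2T$ leaves
$$\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)=-\frac{\tau^2T(1-T^2)}{1-\tau^2T^2}.$$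
Since $T=2\Phi-1$ and $1-T^2=4\Phi(1-\Phi)$, the right side is $-f(\Phi(\xi);\frac12)/d$. So for this $f$ at $a=\frac12$ every translate of one continuous profile, restricted to $\mathbb Z$, is a pinned wave. Next we show that such a continuous family forbids pinning at any other $a$.

**Definition (admissible family).** Let $\omega>0$ and let $\mathcal A$ be an open interval. A continuous $f:[-\omega,1+\omega]\times\mathcal A\to\mathbb R$ with $\partial_uf$ continuous is admissible if for all $a\in\mathcal A$ we have $f(0;a)=f(1;a)=0$, $\partial_uf(0;a)<0$, $\partial_uf(1;a)<0$, and if $a\mapsto f(u;a)$ is strictly decreasing for each $u\in(0,1)$.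

The cubic is admissible with $\mathcal A=(0,1)$. So is (5) if $\tau(1+2\omega)<1$: the denominator is then positive, $\partial_uf(0;a)=-\frac{8d\tau^2a}{1-\tau^2}$ and $\partial_uf(1;a)=-\frac{8d\tau^2(1-a)}{1-\tau^2}$. If $f$ is admissible, so is the reflected family
$$\hat f(s;b)=-f(1-s;-b),\qquad b\in-\mathcal A,\tag{6}$$
and passing to it reverses the sign of speeds and the order of parameters (with $b=-a$).

**Lemma 2 (a continuous family pins at one value).** Let $f$ be admissible and $a_0\in\mathcal A$. Suppose there is a continuous nondecreasing $\Phi:\mathbb R\to[0,1]$ with limits $0,1$ at $-\infty,+\infty$ and $d(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1))+f(\Phi(\xi);a_0)=0$ for all $\xi\in\mathbb R$. Then every monotone wave for $f(\cdot;a)$ has $c<0$ if $a>a_0$ and $c>0$ if $a<a_0$.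

*Proof.* The hypothesis carries over to (6), with $1-\Phi(-\,\cdot)$ and $-a_0$. So it suffices to treat $a>a_0$.

**Step 1: lift $\Phi$ to a uniformly strict supersolution at $a$.** Choose $\kappa>0$ and $0<\varepsilon\le\min(\omega,\frac18)$ with $\partial_uf(\cdot;a)\le-\kappa$ on $[0,2\varepsilon]\cup[1-\varepsilon,1+\varepsilon]$. For $0<\delta\le\varepsilon$ and $s\in[0,1]$ write
$$f(s+\delta;a)-f(s;a_0)=[f(s+\delta;a)-f(s;a)]+[f(s;a)-f(s;a_0)].$$
The second bracket is $\le0$. If $s\in[0,\varepsilon]\cup[1-\varepsilon,1]$, then $[s,s+\delta]$ lies where $\partial_uf(\cdot;a)\le-\kappa$, so the sum is $\le-\kappa\delta$. If $s\in[\varepsilon,1-\varepsilon]$, the sum is $\le M_a\delta-\eta_0$, where $M_a=\max|\partial_uf(\cdot;a)|$ and $\eta_0=\min_{[\varepsilon,1-\varepsilon]}(f(\cdot;a_0)-f(\cdot;a))>0$. Fix $\delta$ so small that $M_a\delta<\eta_0$. Then there is $\eta>0$ with $f(s+\delta;a)-f(s;a_0)\le-\eta$ on $[0,1]$, and inserting the equation for $\Phi$ gives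
$$d\big(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1)\big)+f(\Phi(\xi)+\delta;a)\le-\eta\qquad(\xi\in\mathbb R).\tag{7}$$

**Step 2: slide it onto a wave.** Let $(c,\Psi)$ be a monotone wave at $a$ and suppose $c\ge0$. Restrict $\Psi$ to $\mathbb Z$. The set $X$ of all $\xi$ with $\Psi(j)\le\Phi(j+\xi)+\delta$ for all $j\in\mathbb Z$ is closed. It is nonempty: $\Psi(j)\le\delta$ for $j\le-N$, and for $j>-N$ take $\xi$ so large that $\Phi(-N+\xi)+\delta\ge1$. It is bounded below: choose $j$ with $\Psi(j)>\delta$ and note $\Phi(j+\xi)+\delta\to\delta$ as $\xi\to-\infty$. Put $\xi_*=\inf X\in X$. For very negative $j$ we have $\Psi(j)\le\delta/2$, and for very large $j$ we have $\Phi(j+\xi)+\delta\ge1+\delta/2$ for all $\xi\ge\xi_*-1$. For these $j$ the inequality is strict with margin at least $\delta/2$ for all $\xi\ge\xi_*-1$. If it were strict at $\xi_*$ for the finitely many remaining $j$ too, then $\xi$ slightly below $\xi_*$ would lie in $X$. So equality holds at some $j_0$, with $\Psi(j_0\pm1)\le\Phi(j_0\pm1+\xi_*)+\delta$. By (7) at $\xi=j_0+\xi_*$,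
$$d(\Delta\Psi)_{j_0}+f(\Psi(j_0);a)\le-\eta<0 .$$
But the left side is $c\,\Psi'(j_0)\ge0$, or $0$ if $c=0$. This contradiction shows $c<0$. $\square$

So for (5) pinning occurs only at $a=\frac12$: the strong-coupling half of the guess is true for (5). And (5) can be very close to the cubic. If $d>\frac18$ and $\tau^2=\frac1{8d}$, then
$$f(u;a)=\frac{g(u;a)}{1-\frac{(2u-1)^2}{8d}},\qquad 0\le\frac1{1-\frac{(2u-1)^2}{8d}}-1\le\frac1{8d-1}\quad(u\in[0,1]).$$
For large $d$ the two nonlinearities are almost indistinguishable on $[0,1]$. Hence an argument that uses only bounds shared by both of them cannot prove pinning for the cubic. The visible difference is far from $[0,1]$: (5) has poles, at $u=\frac12\pm\frac1{2\tau}$, and the cubic has none.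

## 4. Two theorems: entire nonlinearities always pin on an interval

The guess fails for the cubic at every $d$.

**Theorem 1.** Let $d>0$ and $g(u;a)=u(1-u)(u-a)$. There is $\varepsilon=\varepsilon(d)>0$ with $c_d(a)=0$ whenever $|a-\frac12|\le\varepsilon$. Moreover $\{a\in(0,1):c_d(a)=0\}$ is an interval, symmetric about $\frac12$, with $\frac12$ in its interior.

In particular (1) admits propagation failure for every $d>0$.

**Theorem 2 (dichotomy; entire nonlinearities).** Let $f:[-\omega,1+\omega]\times\mathcal A\to\mathbb R$ be admissible, and let $a_0\in\mathcal A$ be such that a nondecreasing pinned wave exists at $a_0$. Then exactly one of the following holds.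

- **(A)** There is a continuous nondecreasing $\Phi:\mathbb R\to[0,1]$ with limits $0,1$ at $-\infty,+\infty$ and $d(\Phi(\xi+1)-2\Phi(\xi)+\Phi(\xi-1))+f(\Phi(\xi);a_0)=0$ for all $\xi\in\mathbb R$. In this case every monotone wave has $c<0$ if $a>a_0$ and $c>0$ if $a<a_0$, so pinning occurs only at $a_0$.
- **(B)** There is $\varepsilon>0$ such that for all $a\in(a_0,a_0+\varepsilon]$, or for all $a\in[a_0-\varepsilon,a_0)$, a nondecreasing pinned wave exists and every monotone wave has $c=0$.

If $u\mapsto f(u;a_0)$ is the restriction of an entire function on $\mathbb C$ (e.g. a polynomial), then (B) holds.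

"Entire" cannot be weakened to "real analytic", or even to "rational without poles near $[0,1]$": Section 3 shows that (5) satisfies the hypotheses for small $\omega$, and that (A) holds for it at $a_0=\frac12$.

The proof of Theorem 1 uses only the two known facts from Section 1, and does not use Theorem 2.

## 5. What a pinned wave at $a=\frac12$ gives directly, and where perturbation stops

By (4) we have $c(\frac12)=0$, so the monotone wave at $a=\frac12$ is a pinned wave $p$. How does one get pinning for nearby $a$?

One may use $p$ itself as a test sequence. Since $g(s;a)-g(s;\frac12)=-(a-\frac12)s(1-s)$, we find $G_{g(\cdot;a)}(p)_j=-(a-\frac12)p_j(1-p_j)$, which is $\le0$ for $a>\frac12$. Read as the mirror of a blocking condition, this points to $c(a)\le0$ for $a>\frac12$, as in the continuum. It says nothing against $c(a)<0$. To exclude that, we need a blocking sequence that survives raising $a$, and $p$ has no slack at all at $a=\frac12$.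

One may instead continue $p$ in $a$ by the implicit function theorem in $\ell^\infty(\mathbb Z)$. This needs $h\mapsto d\Delta h+g'(p;\frac12)h$ to be invertible, and for the cubic we have no formula for $p$. For the nonlinearity (5) invertibility is false: differentiating the equation for $\Phi$ in $\xi$ shows that the bounded positive sequence $h_j=\Phi'(j)$ lies in the kernel of $d\Delta+\partial_uf(\Phi(j);\frac12)$. This is the exact point at which perturbation stops, and by Section 3 bounds on $[0,1]$ do not remove it.

We therefore ask for less than invertibility. Between $p$ and its shift $Tp$ we shall build sequences $u^\theta$ that solve the stationary equation at every site except $0$. If one of them has positive defect at $0$, it can be made into a blocking sequence. If one has negative defect, we reflect. The only obstruction is that all defects vanish, that is, a continuum of pinned waves. Complex analysis will exclude this for entire $f$.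

## 6. Solving the stationary equation at all sites but one

**Lemma 3 (touching).** If $u\le v$ take values in $[0,1]$, $G_f(u)=G_f(v)=0$, and $u_j=v_j$ for some $j$, then $u=v$.

*Proof.* Subtracting the equations at $j$ gives $(v-u)_{j+1}+(v-u)_{j-1}=0$ with both terms $\ge0$. So $u=v$ at $j\pm1$. Iterate. $\square$

It follows that a nondecreasing pinned wave $p$ satisfies $0<p_j<1$: compare it with the constants $0$ and $1$, which are solutions. Also $p_j<p_{j+1}$ for all $j$: we have $p\le Tp$, both are solutions, and equality at one site would make $p$ constant.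

**Definition (front sequence).** A front sequence is a map $v:\mathbb Z\to(0,1)$ with limits $0$ and $1$ at $-\infty$ and $+\infty$.

For instance $v_j=1/(1+e^{-j})$ is one, and so is every nondecreasing pinned wave. No monotonicity is required.

**Lemma 4 (filling the gap).** Let $p$ be a nondecreasing pinned wave for $f$. For $\theta\in[p_0,p_1]$ there is $u^\theta$ with $p\le u^\theta\le Tp$, $u_0^\theta=\theta$, and $G_f(u^\theta)_j=0$ for all $j\ne0$. Moreover $\theta\le\theta'$ implies $u^\theta\le u^{\theta'}$.

*Proof.* We use monotone iteration with the value at site $0$ held fixed.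

**Step 1: an order preserving map.** Let $L=2d+M$. On $[0,1]^{\mathbb Z}$ put $(\mathcal T_\theta u)_0=\theta$ and, for $j\ne0$,
$$(\mathcal T_\theta u)_j=u_j+\tfrac1LG_f(u)_j=\tfrac1L\big[d(u_{j+1}+u_{j-1})+Mu_j+f(u_j)\big].\tag{8}$$
The map $s\mapsto Ms+f(s)$ is nondecreasing on $[0,1]$, so $\mathcal T_\theta$ is order preserving. By $f(0)=f(1)=0$ it takes the constants $0$ and $1$ to $0$ and $1$ at sites $j\ne0$, so it maps $[0,1]^{\mathbb Z}$ into itself. It is continuous for pointwise convergence.

**Step 2: ordered starting points.** Let $\tilde q$ and $\tilde p$ equal $Tp$ and $p$ off site $0$, and $\theta$ at site $0$. Since $p_0\le\theta\le p_1$, we have $p\le\tilde p\le\tilde q\le Tp$. For $j\ne0$, monotonicity and $G_f(Tp)=0$ give $(\mathcal T_\theta\tilde q)_j\le(Tp)_j=\tilde q_j$; at $j=0$ both sides are $\theta$. So $\mathcal T_\theta\tilde q\le\tilde q$. In the same way $\mathcal T_\theta\tilde p\ge\tilde p$.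

**Step 3: pass to the limit.** The iterates $\mathcal T_\theta^n\tilde q$ decrease in $n$, and $\mathcal T^n_\theta\tilde q\ge\mathcal T^n_\theta\tilde p\ge\tilde p$. They converge pointwise to some $u^\theta$ with $\tilde p\le u^\theta\le\tilde q$, and by continuity $\mathcal T_\theta u^\theta=u^\theta$. This means $u_0^\theta=\theta$ and $G_f(u^\theta)_j=0$ for $j\neq0$. If $\theta\le\theta'$, then $\tilde q$ and $\mathcal T_\theta$ increase when $\theta$ is replaced by $\theta'$, hence so do all iterates and the limit. $\square$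

Define the defect $r(\theta)=G_f(u^\theta)_0$. Then
$$G_f(u^\theta)_j=r(\theta)\,\delta_{j0}\qquad(j\in\mathbb Z),\tag{9}$$
and $u^\theta$ is a front sequence because $p\le u^\theta\le Tp$.

## 7. One positive defect makes a blocking sequence

**Lemma 5.** Let $v$ be a front sequence with $G_f(v)_j\ge0$ for all $j$ and $G_f(v)_{j_0}>0$ for some $j_0$. Then there is a front sequence $\hat v$ such that for all sufficiently small $\delta>0$ the sequence $w=\hat v-\delta$ satisfies $\inf_jG_f(w)_j>0$. For such $\delta<\min(1,\omega)$, $w$ is a blocking sequence, so every monotone wave for $f$ has $c\ge0$.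

*Proof.* The positivity at one site is spread over a finite window by a steep bump. Outside the window, lowering by a constant gains from $f'<0$ near $0$ and $1$. By translation let $j_0=0$.

**Step 1: constants.** Choose $\kappa>0$ and $0<\varepsilon\le\min(\omega,\frac14)$ with $f'\le-\kappa$ on $[-\varepsilon,\varepsilon]\cup[1-\varepsilon,1]$. Choose $m\ge1$ with $v_j\in(0,\frac\varepsilon2)\cup(1-\frac\varepsilon2,1)$ for $|j|>m$, and $K$ with $d(e^K-2)\ge M+1$. Let $\rho_j=e^{-K|j|}$ for $|j|\le m$ and $\rho_j=0$ for $|j|>m$. Put $\hat v=v+\sigma\rho$, where $\sigma>0$ is so small that $\hat v<1$ (finitely many conditions) and $\sigma(2d+M)<G_f(v)_0$. Then $\hat v$ is a front sequence.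

**Step 2: $G_f(\hat v)>0$ inside the window, $\ge0$ outside.** We use $G_f(\hat v)_j\ge G_f(v)_j+\sigma d(\Delta\rho)_j-M\sigma\rho_j$.

For $1\le|j|\le m$, the neighbor of $j$ closer to $0$ has $\rho=e^K\rho_j$ and the other has $\rho\ge0$. So $(\Delta\rho)_j\ge(e^K-2)\rho_j$ and $G_f(\hat v)_j\ge\sigma\rho_j[d(e^K-2)-M]\ge\sigma\rho_j>0$.

For $j=0$, $(\Delta\rho)_0\ge-2$, so $G_f(\hat v)_0\ge G_f(v)_0-\sigma(2d+M)>0$.

For $|j|>m$, $\hat v_j=v_j$ and the neighbors did not decrease, so $G_f(\hat v)_j\ge G_f(v)_j\ge0$.

**Step 3: lower by a constant.** Let $\eta_0=\min_{|j|\le m}G_f(\hat v)_j>0$, and let $0<\delta\le\varepsilon/2$ with $M\delta\le\eta_0/2$. The Laplacian ignores constants, so $G_f(w)_j=G_f(\hat v)_j+f(\hat v_j-\delta)-f(\hat v_j)$. For $|j|\le m$ this is $\ge\eta_0-M\delta\ge\eta_0/2$. For $|j|>m$ the segment $[\hat v_j-\delta,\hat v_j]$ lies in $[-\varepsilon,\varepsilon]\cup[1-\varepsilon,1]$, so $f(\hat v_j-\delta)-f(\hat v_j)\ge\kappa\delta$ and $G_f(w)_j\ge\kappa\delta$. Hence $\inf_jG_f(w)_j>0$.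

Finally, $-\delta<w_j<1-\delta$, and $w$ has limits $-\delta<0$ and $1-\delta>0$. So $w$ is a blocking sequence if $\delta<\min(1,\omega)$, and Lemma 1 applies. $\square$

**Mirror form of Lemma 5.** If a front sequence $v$ has $G_f(v)\le0$ everywhere and $<0$ somewhere, then by (3) the front sequence $(1-v_{-j})_j$ satisfies the hypotheses of Lemma 5 for $\hat f$. By the mirror form of Lemma 1, every monotone wave for $f$ has $c\le0$.

With this, Theorem 1 needs only one thing: at $a=\frac12$, some $\theta\in[p_0,p_1]$ with $r(\theta)\neq0$.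

## 8. The unstable manifold as an entire curve

From here to the end of Section 9, $f$ is in addition the restriction of an entire function, again denoted $f$. Its Taylor coefficients at $0$ are real. A stationary solution obeys $u_{j+1}=2u_j-u_{j-1}-f(u_j)/d$, so it is an orbit $(u_j,u_{j+1})$ of a plane map. Solutions that start at $0$ lie on the unstable manifold of $(0,0)$. We parametrize it so that the dynamics becomes $z\mapsto\lambda z$.

A small model: for $f(u)=-\mu u$ (ignore the state $1$ for a moment), solutions tending to $0$ at $-\infty$ are $u_j=s\lambda^j$ with $\lambda>1$ and $\lambda+\lambda^{-1}=2+\mu/d$. That is $u_j=\varphi(\lambda^js)$ with $\varphi(z)=z$. The lemma bends this line.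

**Lemma 6.** Let $\mu=-f'(0)>0$ and let $\lambda>1$ satisfy $\lambda+\lambda^{-1}=2+\mu/d$. There is an entire $\varphi$, real on $\mathbb R$, with $\varphi(0)=0$, $\varphi'(0)=1$ and
$$\varphi(\lambda z)-2\varphi(z)+\varphi(z/\lambda)+\tfrac1df(\varphi(z))=0\qquad(z\in\mathbb C).\tag{10}$$
There are $s_0,\varepsilon_0>0$ such that: if $u:\mathbb Z\to[0,1]$ satisfies $G_f(u)=0$, $u_j\to0$ as $j\to-\infty$, and $u_j\le\varepsilon_0$ for $j\le-N$, then $u_j=\varphi(\lambda^{j+N}s)$ for all $j\in\mathbb Z$, for some $s\in[0,s_0]$.

*Proof.* **Step 1: the formal series.** Write $f(s)=-\mu s+\sum_{k\ge2}f_ks^k$ and $\varphi=\sum_{n\ge1}a_nz^n$ with $a_1=1$. The coefficient of $z$ in (10) is $\lambda-2+\lambda^{-1}-\mu/d=0$. For $n\ge2$ the coefficient of $z^n$ vanishes exactly if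
$$D_na_n=-\tfrac1d[z^n]\sum_{k\ge2}f_k\varphi^k,\qquad D_n=\lambda^n+\lambda^{-n}-\lambda-\lambda^{-1}.$$
Since $x+x^{-1}$ increases for $x>1$, we have $D_n\ge D_2>0$. The right side involves only $k\le n$, and each product $a_{n_1}\cdots a_{n_k}$ with $n_1+\dots+n_k=n$, $k\ge2$, involves only $a_1,\dots,a_{n-1}$. So real $a_n$ are determined recursively.

**Step 2: convergence by a majorant.** Consider $y=z+\frac1{dD_2}\sum_{k\ge2}|f_k|y^k$. The $y$-derivative of the difference of the two sides is $1$ at $(0,0)$, so by the analytic implicit function theorem there is an analytic solution $y=\sum_{n\ge1}y_nz^n$ near $0$ with $y(0)=0$. It has $y_1=1$ and $y_n=\frac1{dD_2}[z^n]\sum_{k\ge2}|f_k|y^k$ for $n\ge2$, where $[z^n]y^k$ is a polynomial with nonnegative coefficients in $y_1,\dots,y_{n-1}$. If $|a_m|\le y_m$ for $m<n$, taking absolute values in Step 1 gives $|a_n|\le y_n$. By induction $|a_n|\le y_n$ for all $n$, so $\varphi$ has radius of convergence $R>0$.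

**Step 3: $R=\infty$.** Near $0$ we have
$$\varphi(\lambda z)=2\varphi(z)-\varphi(z/\lambda)-f(\varphi(z))/d .$$
If $R<\infty$, the right side is analytic in $|z|<R$ because $f$ is entire. So $\varphi$ extends analytically to $|z|<\lambda R$, a contradiction. Hence $\varphi$ is entire, and (10) holds on $\mathbb C$ by the identity theorem.

**Step 4: every small backward orbit is on the curve.** Choose $s_0>0$ with $\varphi'>0$ on $[0,s_0]$, $\varphi(s_0)\le1$ and $f'<0$ on $[0,\varphi(s_0)]$, and put $\varepsilon_0=\varphi(s_0)$. Given $u$ as in the lemma, choose $s\in[0,s_0]$ with $\varphi(s)=u_{-N}$. For $k\le0$ let $w_k=u_{-N+k}-\varphi(\lambda^ks)$, a difference of two numbers in $[0,\varepsilon_0]$. Then $w_0=0$ and $w_k\to0$ as $k\to-\infty$. For $k\le-1$ both terms solve the same recursion (by (10) at $\lambda^ks$), so by the mean value theorem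
$$d(w_{k+1}-2w_k+w_{k-1})=-f'(\zeta_k)w_k,\qquad\zeta_k\in[0,\varepsilon_0],\quad -f'(\zeta_k)>0.$$
If $w$ were positive somewhere, it would have a positive maximum at some $k\le-1$; there the left side is $\le0$ and the right side is $>0$. So $w\le0$, and likewise $w$ has no negative minimum. Thus $w_k=0$ for $k\le0$. The sequences $u_{-N+k}$ and $\varphi(\lambda^ks)$ satisfy the same second-order recursion for all $k\in\mathbb Z$, so they agree for all $k$. $\square$

Apply Lemma 6 also to $\hat f(s)=-f(1-s)$, and call the results $\hat\varphi,\hat\lambda,\hat s_0,\hat\varepsilon_0$. By reflection: if $G_f(u)=0$, $0\le u\le1$, $u_j\to1$ as $j\to+\infty$, and $u_j\ge1-\hat\varepsilon_0$ for $j\ge N$, then $u_j=1-\hat\varphi(\hat\lambda^{N-j}t)$ for all $j$, for some $t\in[0,\hat s_0]$.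

**The plane map.** Let $F(x,y)=(y,\,2y-x-f(y)/d)$. It is a holomorphic automorphism of $\mathbb C^2$ with inverse $(x,y)\mapsto(2x-y-f(x)/d,\,x)$, and it fixes $(0,0)$ and $(1,1)$. Put
$$P(z)=(\varphi(z),\varphi(\lambda z)),\qquad Q(t)=(1-\hat\varphi(t),\,1-\hat\varphi(t/\hat\lambda)).$$
Then $P(0)=(0,0)$, $Q(0)=(1,1)$, and
$$F(P(z))=P(\lambda z),\qquad F(Q(t))=Q(t/\hat\lambda).\tag{11}$$
The first identity is (10) at $\lambda z$. For the second, $f(1-s)=-\hat f(s)$ turns the second component of $F(Q(t))$ into $1-2\hat\varphi(t/\hat\lambda)+\hat\varphi(t)+\hat f(\hat\varphi(t/\hat\lambda))/d$, and (10) for $\hat\varphi$ at $t/\hat\lambda$ makes this $1-\hat\varphi(t/\hat\lambda^2)$.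

**$P$ and $Q$ are injective immersions $\mathbb C\to\mathbb C^2$.** Near $0$ this holds since $\varphi'(0)=\hat\varphi'(0)=1$. If $P(z)=P(z')$, apply $F^{-n}$: by (11), $P(\lambda^{-n}z)=P(\lambda^{-n}z')$, and for large $n$ both points are near $0$, so $z=z'$. Also $P(z)=F^n(P(\lambda^{-n}z))$, so $P'(z)=\lambda^{-n}\,DF^n\cdot P'(\lambda^{-n}z)\neq0$ since $DF^n$ is invertible. For $Q$ use $F^n(Q(t))=Q(\hat\lambda^{-n}t)$ in the same way.

A pinned wave lies on both curves. Infinitely many pinned waves between $p$ and $Tp$ would give infinitely many intersections of $P(\mathbb C)$ and $Q(\mathbb C)$ in a bounded set of parameters. Two distinct holomorphic curves do not do that locally, so the curves would share an open piece. We now show that this is impossible globally.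

## 9. Gluing two planes along their common part

The tools are the following textbook facts. If $h:O\to h(O)$ is a biholomorphic map between open subsets of $\mathbb C$, two copies $\mathbb C_z,\mathbb C_t$ can be glued by identifying $z\in O$ with $h(z)$. The result is locally a plane with holomorphic transition map, but it is a Riemann surface only if it is Hausdorff. Two examples show what is at stake. Gluing along $h(z)=1/z$ on $O=\mathbb C\setminus\{0\}$ gives the sphere $\mathbb P^1$. Gluing along $h(z)=z$ on the same $O$ gives a plane with two origins, which cannot be separated. In the first example the graph of $h$ is the closed set $zt=1$; in the second, the graph misses its limit point $(0,0)$. We also use the uniformization theorem: a simply connected Riemann surface is biholomorphic to the disc, $\mathbb C$ or $\mathbb P^1$. Finally, an injective entire function is affine.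

**Proposition 7.** The set $I=\{(z,t)\in\mathbb C^2:P(z)=Q(t)\}$ has no accumulation point in $\mathbb C^2$.

*Proof (in the spirit of Ushiki).* **Step 1: the part common to both curves.** Let $O$ be the set of $z\in\mathbb C$ having an open neighborhood $N$ and a holomorphic $h_N:N\to\mathbb C$ with $P=Q\circ h_N$ on $N$. It is open. Since $Q$ is injective, the $h_N$ agree on overlaps and define a holomorphic $h:O\to\mathbb C$ with $P=Q\circ h$. Since $P$ is injective, so is $h$. Hence $h$ is biholomorphic from $O$ onto the open set $h(O)$.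

**Step 2: accumulation forces overlap.** We claim: if $(z_n,t_n)\in I$ are pairwise distinct and $(z_n,t_n)\to(z,t)$, then $z\in O$ and $h(z)=t$.

If $z_n=z_m$, then $Q(t_n)=Q(t_m)$ and $t_n=t_m$; so the $z_n$ are pairwise distinct. By continuity $P(z)=Q(t)$. Choose $e\in\mathbb C^2$ linearly independent of $Q'(t)\neq0$. By the inverse function theorem, $(x,y)\mapsto Q(x)+ye$ is biholomorphic from $D'\times D''$ onto an open neighborhood $W$ of $Q(t)$, for small discs $D'\ni t$ and $D''\ni0$. Regard $(x,y)$ as coordinates on $W$. Then $Q(D')=W\cap\{y=0\}$ and $x\circ Q=\mathrm{id}$ on $D'$. Let $D\ni z$ be a disc with $P(D)\subset W$. For large $n$ we have $z_n\in D$, $t_n\in D'$ and $P(z_n)=Q(t_n)$, so $y(P(z_n))=0$. These zeros are distinct and accumulate at $z\in D$, so $y\circ P\equiv0$ on $D$. Put $h_D=x\circ P$, which is holomorphic on $D$ with values in $D'$. Since $y\circ P=0$, we have $P=Q\circ h_D$ on $D$. So $z\in O$. From $Q(h(z))=P(z)=Q(t)$ we get $h(z)=t$.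

From now on suppose that $I$ has an accumulation point. By the claim, $O\neq\emptyset$.

**Step 3: the graph of $h$ is closed in $\mathbb C\times\mathbb C$.** This is what Hausdorffness needs. Let $z_n\in O$ and $(z_n,h(z_n))\to(z,t)$. If $z_n=z$ for infinitely many $n$, then $z\in O$ and $h(z)=t$. Otherwise each value is taken only finitely often (a value other than $z$ cannot recur infinitely often, as $z_n\to z$), so we may pass to a subsequence of pairwise distinct $z_n$. The pairs $(z_n,h(z_n))$ lie in $I$, and the claim gives $z\in O$, $h(z)=t$.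

**Step 4: a connected Riemann surface $\mathcal R$ with a nonconstant map to $\mathbb C^2$.** Glue $\mathbb C_z$ and $\mathbb C_t$ along $h:O\to h(O)$ to a space $\mathcal R$. Both copies embed as open subsets, and the transition map $h$ is holomorphic. Two distinct points of the same copy are separated inside that copy. If $z\in\mathbb C_z$ and $t\in\mathbb C_t$ are not identified, then $(z,t)$ is not on the closed graph, so there are open $U\ni z$, $V\ni t$ with $U\times V$ missing the graph; that is, $U$ and $V$ are disjoint in $\mathcal R$. So $\mathcal R$ is Hausdorff. It is connected because $O\ne\emptyset$. Since $P=Q\circ h$ on $O$, the maps $P$ and $Q$ define a holomorphic $J:\mathcal R\to\mathbb C^2$, nonconstant because $P$ is injective.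

**Step 5: no such surface exists.** Let $i:\mathbb C_z\to\mathcal R$ be the inclusion, holomorphic and injective, and let $\pi:\tilde{\mathcal R}\to\mathcal R$ be the universal cover. Since $\mathbb C$ is simply connected, $i=\pi\circ\tilde\imath$ with $\tilde\imath:\mathbb C\to\tilde{\mathcal R}$ holomorphic, and $\tilde\imath$ is injective because $i$ is. By uniformization there are three cases.

If $\tilde{\mathcal R}$ is the disc, then $\tilde\imath$ is constant by Liouville, contradicting injectivity.

If $\tilde{\mathcal R}=\mathbb C$, then $\tilde\imath$ is affine, hence bijective, and $i=\pi\circ\tilde\imath$ is surjective. So the point $t=0$ of $\mathbb C_t$ is identified with some $z\in\mathbb C_z$, and $(1,1)=Q(0)=P(z)$. Applying $F^{-n}$ and (11), $(1,1)=P(\lambda^{-n}z)\to P(0)=(0,0)$, a contradiction.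

If $\tilde{\mathcal R}=\mathbb P^1$, then $\mathcal R=\pi(\mathbb P^1)$ is compact, and both components of $J$ are constant by the maximum principle, a contradiction. $\square$

**Corollary 8.** Let $p$ be a nondecreasing pinned wave for an entire $f$ as above. Only finitely many $u$ satisfy $p\le u\le Tp$ and $G_f(u)=0$. In particular $r(\theta)\ne0$ for all but finitely many $\theta\in[p_0,p_1]$.

*Proof.* We convert each such $u$ into a point of $I$ in a fixed bounded set. Choose $N$ with $(Tp)_j\le\varepsilon_0$ for $j\le-N$ and $p_j\ge1-\hat\varepsilon_0$ for $j\ge N$. For each such $u$, Lemma 6 and its reflection give $s\in[0,s_0]$ and $t\in[0,\hat s_0]$ with $u_j=\varphi(\lambda^{j+N}s)=1-\hat\varphi(\hat\lambda^{N-j}t)$ for all $j$. Taking $j=0,1$,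
$$(u_0,u_1)=P(\lambda^Ns)=Q(\hat\lambda^Nt),\qquad(\lambda^Ns,\hat\lambda^Nt)\in I .$$
These pairs lie in a bounded set. Each pair determines $(u_0,u_1)$, hence $u$ by the recursion, so different $u$ give different pairs. Infinitely many $u$ would give an accumulation point of $I$, contradicting Proposition 7. Finally, $r(\theta)=0$ means $G_f(u^\theta)=0$ by (9), and since $u_0^\theta=\theta$, different $\theta$ give different $u^\theta$. $\square$

## 10. Pinning on an interval around $a=\frac12$: proof of Theorem 1

Fix $d>0$, let $f=g(\cdot;\frac12)$ and $\omega=1$. Then $f'(0)=f'(1)=-\frac12$ and $f$ is entire.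

**Step 1: a front sequence with one positive defect.** By (4), $c(\frac12)=0$, so the monotone wave known to exist at $a=\frac12$ is a nondecreasing pinned wave $p$. Since $p_0<p_1$, Corollary 8 gives $\theta\in[p_0,p_1]$ with $r:=r(\theta)\ne0$. So $v=u^\theta$ is a front sequence with $G_f(v)_j=r\,\delta_{j0}$. If $r<0$, replace $v$ by $(1-v_{-j})_j$; since $\hat f=f$ at $a=\frac12$, (3) shows that this changes $r$ to $-r$. So we may assume $r>0$.

**Step 2: a blocking sequence that survives a change of $a$.** By Lemma 5 there is $w=\hat v-\delta$, with $\hat v$ a front sequence and $0<\delta<1$, such that $G_f(w)_j\ge\eta>0$ for all $j$. Here $w_j\in[-1,1]$. On $[-1,1]$ we have $|g(s;a)-g(s;\frac12)|=|a-\frac12||s(1-s)|\le2|a-\frac12|$. So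
$$G_{g(\cdot;a)}(w)_j\ge\eta/2>0\ \text{ for all }j\quad\text{whenever}\quad|a-\tfrac12|\le\varepsilon:=\min(\tfrac\eta4,\tfrac14).$$
For these $a\in(0,1)$ we have $g'(0;a)=-a<0$ and $g'(1;a)=-(1-a)<0$, and $w$ is a blocking sequence for $g(\cdot;a)$. By Lemma 1, $c(a)\ge0$.

**Step 3: both signs by symmetry.** Apply Step 2 to $1-a$ and use (4): $-c(a)=c(1-a)\ge0$. Hence $c(a)=0$ for all $|a-\frac12|\le\varepsilon$. This is propagation failure, for the arbitrary $d>0$ fixed at the start.

**Step 4: the pinning set is a symmetric interval.** Symmetry is (4), and by Step 3 the point $\frac12$ is interior. Let $c(a_0)=0$ with pinned wave $p$ at $a_0$. If $a>a_0$, then $G_{g(\cdot;a)}(p)_j=-(a-a_0)p_j(1-p_j)<0$ for all $j$, and $c(a)\le0$ by the mirror form of Lemma 5. If $a<a_0$, then $G_{g(\cdot;a)}(p)_j>0$ for all $j$, and $c(a)\ge0$ by Lemma 5. Thus if $c(a_1)=c(a_2)=0$ and $a_1<a<a_2$, then $c(a)\le0$ and $c(a)\ge0$, so $c(a)=0$. $\blacksquare$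

## 11. A continuous family or a half-neighborhood of pinning: proof of Theorem 2

Write $G_a=G_{f(\cdot;a)}$.

**Step 1: (A) has the stated consequence and excludes (B).** The signs of $c$ under (A) are Lemma 2. Under (B) some $a\ne a_0$ has a pinned wave, of speed $0$, which those signs forbid. So (A) and (B) are not both true.

It remains to show that (B) holds if (A) fails, and that (B) holds in the entire case. Let $p$ be a nondecreasing pinned wave at $a_0$, and let $u^\theta$, $r(\theta)$ come from Lemma 4 for $f(\cdot;a_0)$.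

**Step 2: if all defects vanish, then (A) holds.** Suppose $r(\theta)=0$ for all $\theta\in[p_0,p_1]$; we assemble the $u^\theta$ into one profile. If $\theta_n\uparrow\theta$ (or $\theta_n\downarrow\theta$), then by Lemma 4 the $u^{\theta_n}$ converge monotonically to some $u$ with $G_{a_0}(u)=0$, $u\le u^\theta$ (resp. $u\ge u^\theta$) and $u_0=\theta$. By Lemma 3, $u=u^\theta$. So each $\theta\mapsto u_j^\theta$ is continuous, and it is nondecreasing. Also by Lemma 3, $u^{p_0}=p$ (both are solutions, $p\le u^{p_0}$, equal at site $0$) and $u^{p_1}=Tp$ ($u^{p_1}\le Tp$, equal at site $0$). Define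
$$\Phi(j+s)=u_j^{(1-s)p_0+sp_1}\qquad(j\in\mathbb Z,\ s\in[0,1]).$$
At $s=1$ this is $(Tp)_j=p_{j+1}$, which is the value at $s=0$ for $j+1$. So $\Phi$ is well defined, continuous and nondecreasing. It has limits $0$ and $1$ because $p_j\le\Phi(j+s)\le p_{j+1}$. The equation for $\Phi$ at $\xi=j+s$ is $G_{a_0}(u^\theta)_j=0$ with $\theta=(1-s)p_0+sp_1$. So $\Phi$ is as in (A).

Hence, if (A) fails, then $r(\theta)\ne0$ for some $\theta$.

**Step 3: a nonzero defect gives a blocking sequence for nearby $a$.** Suppose $r(\theta)\ne0$ for some $\theta$, and put $v=u^\theta$. If $r(\theta)<0$, pass to the family (6): there, $(1-v_{-j})_j$ is a front sequence whose defect, by (3), is positive at site $0$ and zero elsewhere, $(1-p_{-j})_j$ is a nondecreasing pinned wave at $-a_0$, and (B) for parameters in $(-a_0,-a_0+\varepsilon]$ translates back to $[a_0-\varepsilon,a_0)$. So we may assume that $v$ is a front sequence with $G_{a_0}(v)_j=r\,\delta_{j0}$, $r>0$, and prove (B) for $(a_0,a_0+\varepsilon]$.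

By Lemma 5 there is $w=\hat v-\delta$ with $\inf_jG_{a_0}(w)_j=:\eta>0$ and $\delta<\min(1,\omega)$ as small as desired. Take $\delta$ such that $\partial_uf(\cdot;a_0)<0$ on $[1-\delta,1]$. By uniform continuity of $f$ and $\partial_uf$ on compact sets there is $\varepsilon>0$ with $[a_0-\varepsilon,a_0+\varepsilon]\subset\mathcal A$ such that for $|a-a_0|\le\varepsilon$ we have $G_a(w)_j\ge\eta/2$ for all $j$, and $\partial_uf(\cdot;a)<0$ on $[1-\delta,1]$. Fix $a\in(a_0,a_0+\varepsilon]$.

**Step 4: every monotone wave at $a$ has $c=0$.** Since $w$ is a blocking sequence for $f(\cdot;a)$, Lemma 1 gives $c\ge0$. Since $a>a_0$ and $0<p_j<1$, we have $G_a(p)_j=f(p_j;a)-f(p_j;a_0)<0$ for all $j$, so $c\le0$ by the mirror form of Lemma 5.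

**Step 5: a pinned wave at $a$ exists.** We squeeze it between a subsolution made from $w$ and a supersolution made from $p$. Let $w^+=\max(w,0)$. Where $w_j\le0$, $G_a(w^+)_j=d(w^+_{j+1}+w^+_{j-1})\ge0$. Where $w_j>0$, $G_a(w^+)_j\ge G_a(w)_j>0$. So $G_a(w^+)\ge0$.

There is $N$ with $w_j^+=0$ for $j\le-N$, and $w^+\le1-\delta$ everywhere. Choose $k$ with $p_{-N+k}\ge1-\delta$; then $w^+\le T^kp$ because $p$ is nondecreasing. Also $G_a(T^kp)\le0$.

With $L=2d+\max|\partial_uf(\cdot;a)|$, the map $(\mathcal Tu)_j=u_j+\frac1LG_a(u)_j$ (now at all sites) is order preserving on $[0,1]^{\mathbb Z}$, maps it into itself and is continuous for pointwise convergence, as in Step 1 of Lemma 4. It commutes with the shift $T$; so if $u\le Tu$, then $\mathcal Tu\le\mathcal T(Tu)=T(\mathcal Tu)$, and $\mathcal T$ preserves nondecreasing sequences. Moreover $\mathcal T(T^kp)\le T^kp$ and $\mathcal Tw^+\ge w^+$. So $\mathcal T^n(T^kp)$ decreases in $n$, stays $\ge w^+$, and converges pointwise to some $u$ with $w^+\le u\le T^kp$ and $G_a(u)=0$, and $u$ is nondecreasing in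 $j$.

As $j\to-\infty$, $u_j\le p_{j+k}\to0$. As $j\to+\infty$, $u_j$ increases to some $\ell\in[1-\delta,1]$, because $w_j\to1-\delta$. Passing to the limit in the equation gives $f(\ell;a)=0$. Since $f(\cdot;a)$ is strictly decreasing on $[1-\delta,1]$ and $f(1;a)=0$, we get $\ell=1$. So $u$ is a nondecreasing pinned wave at $a$, and (B) holds.

**Step 6: the entire case.** If $f(\cdot;a_0)$ is the restriction of an entire function, Corollary 8 gives $\theta$ with $r(\theta)\neq0$, and Steps 3–5 show that (B) holds. $\blacksquare$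

## 12. The surface of the tanh front: where a pole breaks the gluing

It is instructive to run Sections 8 and 9 on the nonlinearity (5) at $a=\frac12$, where the conclusion is false. With $z=e^{2b\xi}$ the profile is
$$\tfrac12(1+\tanh b\xi)=\frac{e^{b\xi}}{e^{b\xi}+e^{-b\xi}}=\frac{z}{1+z},$$
and $\xi\mapsto\xi+1$ becomes $z\mapsto\lambda z$ with $\lambda=e^{2b}$. This is the $\lambda$ of Lemma 6: here $\mu=\frac{4d\tau^2}{1-\tau^2}$, so $2+\frac\mu d=\frac{2(1+\tau^2)}{1-\tau^2}=2\cosh2b$. So $\varphi(z)=\frac z{1+z}$ satisfies $\varphi(0)=0$, $\varphi'(0)=1$, and (10) for $z>0$, hence as an identity of rational functions.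

Step 3 in the proof of Lemma 6 is the step that fails: $f(\varphi(z))$ need not be analytic wherever $\varphi$ is, and indeed $\varphi$ has a pole at $z=-1$. By the symmetry $\hat f=f$ we have $\hat\varphi=\varphi$ and $\hat\lambda=\lambda$. With $t=1/z$,
$$1-\hat\varphi(t)=\frac1{1+t}=\frac z{1+z}=\varphi(z),\qquad 1-\hat\varphi(t/\lambda)=\frac{1}{1+t/\lambda}=\frac{\lambda z}{1+\lambda z}=\varphi(\lambda z).$$
So $P(z)=Q(1/z)$ wherever both are finite, and the gluing map is $h(z)=1/z$: with the poles filled in, the two planes glue to the sphere $\mathbb P^1$ of Section 9. This is the third case of Step 5 in Proposition 7. There the contradiction came from the maximum principle, which needs $J$ to be holomorphic. Here $J$ has poles, at $z=-1$ and $z=-1/\lambda$, and the contradiction disappears.
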